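\title{The order of magnitude of the saturation number\\ of $\ell$-overlapping Hamilton cycles}


\begin{abstract}
A $k$-uniform hypergraph is $\ell$-Hamiltonian saturated if it has no spanning $\ell$-overlapping cycle but acquires one whenever a missing edge is added. Let $\mathrm{sat}(n,k,\ell)$ be the smallest number of edges of such a hypergraph on $n$ vertices. We prove that $\mathrm{sat}(n,k,\ell)=\Theta(n^{\ell})$ for all $k\ge2$ and $1\le\ell\le k-1$, which confirms a conjecture from \cite{HS}. The proof constructs, for $2\le\ell\le k-2$, a non-$\ell$-Hamiltonian hypergraph such that every $\ell$-Hamiltonian saturated hypergraph containing it has $O(n^\ell)$ edges.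
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $1\le\ell<k$ be integers. A $k$-uniform hypergraph, or \emph{$k$-graph}, is an \emph{$\ell$-overlapping cycle} if, for some cyclic ordering of its vertices, every edge consists of $k$ consecutive vertices and every two consecutive edges share exactly $\ell$ vertices. Consecutive edges are shifted by $d:=k-\ell$ places, so an $\ell$-overlapping cycle on $n$ vertices exists only if $d$ divides $n$, and it has $N:=n/d$ edges. For $k=2$, $\ell=1$ it is an ordinary cycle. A $k$-graph is \emph{$\ell$-Hamiltonian} if it contains a spanning $\ell$-overlapping cycle.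

For a $k$-graph $H$ and a $k$-set $e$ of its vertices that is not an edge, $H+e$ denotes $H$ with the edge $e$ added. We call $H$ \emph{$\ell$-Hamiltonian saturated} if $H$ is not $\ell$-Hamiltonian but $H+e$ is $\ell$-Hamiltonian for every non-edge $e$. For $d\mid n$ let $\mathrm{sat}(n,k,\ell)$ be the smallest number of edges in an $\ell$-Hamiltonian saturated $k$-graph on $n$ vertices. We fix $k,\ell$ and let $n\to\infty$ through multiples of $d$. All implied constants depend only on $k$ and $\ell$, and ``large'' means large in terms of $k,\ell$.

A saturated $k$-graph can be very dense. For example, if $\ell<k/2$, take the complete $k$-graph on $n-1$ vertices together with an isolated vertex $v$. An added edge $e\ni v$ completes a cycle in which $v$ lies in no edge other than $e$, because a cycle edge has $k-2\ell>0$ vertices that lie in no other edge. This saturated $k$-graph has $\binom{n-1}k$ edges, and the question is how far one can go in the other direction.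

There is a natural barrier. If $e$ is a non-edge of a saturated $k$-graph $H$, then $H$ contains all the other edges of a cycle through $e$. In particular it contains an edge meeting $e$ in $\ell$ vertices. So every $k$-set contains an $\ell$-set covered by an edge of $H$, which forces a constant proportion of all $\ell$-sets to be covered. We give the short count here because we use it.

\begin{proposition}\label{prop:lower}
For all $1\le\ell<k$ and all large $n$ divisible by $k-\ell$,
\[
\mathrm{sat}(n,k,\ell)\ \ge\ \binom n\ell\Big/\binom k\ell^{2}.
\]
\end{proposition}

\begin{proof}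
Let $H$ be $\ell$-Hamiltonian saturated. If $e\notin H$, a Hamiltonian cycle of $H+e$ uses $e$, and an edge of it consecutive to $e$ lies in $H$ and meets $e$ in $\ell$ vertices. Hence every $k$-set, edge or not, contains an $\ell$-set that lies in an edge of $H$. There are at most $|H|\binom k\ell$ such $\ell$-sets, and each lies in $\binom{n-\ell}{k-\ell}$ $k$-sets, so $\binom nk\le|H|\binom k\ell\binom{n-\ell}{k-\ell}$. Since $\binom nk\binom k\ell=\binom n\ell\binom{n-\ell}{k-\ell}$, this gives $|H|\ge\binom n\ell/\binom k\ell^2$.
\end{proof}

The natural guess is that $n^\ell$ is the truth. For graphs, Clark and Entringer proved $\mathrm{sat}(n,2,1)=\lceil 3n/2\rceil$ for large $n$. It is also known that $\mathrm{sat}(n,k,k-1)=\Theta(n^{k-1})$ for all $k\ge2$ and that $\mathrm{sat}(n,k,\ell)=\Theta(n^\ell)$ for $k\ge3$ and $\ell=1$, as well as for $\frac45k\le\ell\le k-1$; see \cite{HS}, where the same is conjectured for all $k$ and $\ell$. We prove this conjecture.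

\begin{theorem}\label{thm:main}
For all $k\ge2$ and $1\le\ell\le k-1$ we have $\mathrm{sat}(n,k,\ell)=\Theta(n^\ell)$.
\end{theorem}

The cases $\ell=1$ and $\ell=k-1$ are among those just quoted. For the remaining pairs we prove a stronger statement, whose proof is self-contained.

\begin{theorem}\label{thm:strong}
Let $\ell\ge2$ and $d=k-\ell\ge2$. There are constants $q,s_0$ depending only on $k,\ell$ such that for every large $n$ divisible by $d$ there is a non-$\ell$-Hamiltonian $k$-graph $H_0$ on $n$ vertices for which \emph{every} $\ell$-Hamiltonian saturated $H\supseteq H_0$ on the same vertex set satisfies $|H|\le\binom{\ell q+s_0}k\binom n\ell$. Consequently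
\[
\binom n\ell\Big/\binom k\ell^{2}\ \le\ \mathrm{sat}(n,k,\ell)\ \le\ \binom{\ell q+s_0}{k}\binom n\ell .
\]
\end{theorem}

\subsection*{The strategy}

Any non-$\ell$-Hamiltonian $H_0$ extends to a saturated $k$-graph: keep adding edges as long as no Hamiltonian cycle appears. We do not try to control which edges get added. Instead we design $H_0$ so that only few edges \emph{can} be added. Apart from a set of bounded size, the vertex set of $H_0$ is divided into \emph{units} of bounded size: linearly many disjoint blocks, together with single vertices. We show that every $k$-set meeting at least $\ell+1$ units completes a Hamiltonian cycle when added to $H_0$. Then all edges of a saturated $H\supseteq H_0$ meet at most $\ell$ units, and there are only $O(n^\ell)$ such $k$-sets.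

Non-Hamiltonicity of $H_0$ is ensured by counting. Up to a small remainder term, the edges of $H_0$ are the $k$-sets that have at least $t$ vertices in some block, and in a cycle only a bounded number of edges can have $t$ vertices in a given block. The sizes are chosen so that in total at most $N-1$ edges of a cycle can come from $H_0$. The difficulty is that this bound must be attained, and attained robustly: once an arbitrary spread-out edge $e$ is given, the remaining $N-1$ edges of the cycle must all be realizable in $H_0$, even though $e$ occupies some vertices of the blocks.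

Which threshold $t$ is right? With linearly many blocks of bounded size, there are of order $n\cdot n^{k-t}$ $k$-sets with $t$ vertices in a block, so $O(n^\ell)$ requires $t\ge d+1$. A bounded number of \emph{special} blocks may have the lower threshold $t=d$, and we shall need a few of these.

Section~\ref{sec:example} carries this out by hand for $(k,\ell)=(5,3)$. Sections~\ref{sec:windows} and~\ref{sec:patterns} find suitable block sizes for all $(k,\ell)$ with $\ell,k-\ell\ge2$, and Sections~\ref{sec:H0}--\ref{sec:end} give the general proof.

\subsection*{Conventions}

Half-open integer intervals are written $[a,b)$. \emph{Positions} are the elements of $\mathbb Z_n$. The \emph{windows} are $W_i=[id,id+k)$ modulo $n$, for $i\in\mathbb Z_N$; the number $i$ is the \emph{index} of $W_i$. For large $n$, a $k$-graph on $n$ vertices is $\ell$-Hamiltonian if and only if its vertices can be placed bijectively on the positions so that all $N$ windows become edges. We say that a set $X$ of positions \emph{$t$-serves} a window $W$ if $|W\cap X|\ge t$.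

When we work locally we also write $W_i=[id,id+k)\subset\mathbb Z$ and use ``$t$-serves'' for sets of integers. If $P\subset\mathbb Z$ $t$-serves $W_i$, then $jd+P$ $t$-serves $W_{i+j}$. For large $n$ this remains true after reduction modulo $n$, because reduction is injective on each window.

\section{The idea in the case $k=5$, $\ell=3$}\label{sec:example}

Here $d=2$ and $W_i=\{2i,\dots,2i+4\}$. Windows at index distance $1$ share three positions, at distance $2$ they share one, and at larger distance none. Let $n$ be even and large.

\medskip\noindent\textbf{Counting.} Among any three windows, two are at cyclic distance at least $2$ and so share at most one position. If each of the three met a set $X$ in at least three positions, we would have $|X|\ge 3+3-1=5$. So \emph{a $4$-set $3$-serves at most two windows}. In the same way, \emph{a pair is contained in at most two windows}. Write $N-1=2m+10+y$ with $y\in\{1,2\}$, and choose disjoint sets of vertices: blocks $A_1,\dots,A_m$ of size $4$, pairs $Z_1,\dots,Z_5$, and a set $Y$ of size $4+2y$. As $n=2N=4m+22+2y$, this leaves a set $U$ of $8$ vertices. Let $H_0$ consist of all $5$-sets $f$ with $|f\cap A_i|\ge3$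 for some $i$, or $f\supset Z_j$ for some $j$, or $f\subset Y$. A set of positions containing $y+1$ windows has at least $5+2y$ elements: list the windows in order around the cycle, starting after a large gap; then each window after the first brings two new positions. So at most $y$ windows lie in $Y$, and at most $2m+10+y=N-1$ windows can be edges of $H_0$. Thus $H_0$ is not $3$-Hamiltonian.

\medskip\noindent\textbf{Serving.} The three positions $-2,-1,0$ lie in both $W_{-2}=[-4,1)$ and $W_{-1}=[-2,3)$. Shifting, three vertices of $A_i$ suffice to turn any two consecutive windows into edges. Each block $A_i$ has one vertex to spare. A pair $Z_j$ placed on $-2,-1$ also turns these two windows into edges, but has nothing to spare.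

\medskip\noindent\textbf{Adding $e$.} Let $e$ be a $5$-set meeting at least four units, where the units are the blocks $A_i$ and the single vertices of $U$. Then either

(a) every $A_i$ contains at most one vertex of $e$, and at most one vertex of $e$ lies in $Y\cup\bigcup_j Z_j$; or

(b) one block $A_i$ contains two vertices of $e$, and the other three vertices lie in three further units.

\noindent Put $e$ on $W_0=\{0,\dots,4\}$. The windows $W_{-2},W_{-1}$ are served by a block $L$, and $W_1,W_2$ by a block $R$. We choose $L$ to be the block that suffers most from $e$. In case (b), let $L=A_i$ and use positions $-2,-1,0$. One of the two vertices of $e\cap A_i$ goes to position $0$, where it is useful, the other goes elsewhere in $W_0$, and the two remaining vertices of $A_i$ go to $-2,-1$. In case (a), let $L$ be a pair. If $e$ meets some pair, choose $L$ to be that pair and use positions $-1,0$, with the vertex in $e$ on $0$. Otherwise use $-2,-1$. In both cases $R$ is a pair different from $L$, on positions $5,6\in W_1\cap W_2$; it is disjoint from $e$. See Figure~\ref{fig:example}.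

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.72cm,y=0.6cm]
\foreach \v in {-2,-1,0} {\fill[gray!30] (\v,0) rectangle (\v+1,1);}
\foreach \v in {5,6} {\fill[gray!60] (\v,0) rectangle (\v+1,1);}
\foreach \v in {8,9,10} {\fill[gray!30] (\v,0) rectangle (\v+1,1);}
\foreach \v in {-4,...,12} {
  \draw (\v,0) rectangle (\v+1,1);
  \node at (\v+0.5,-0.45) {\scriptsize $\v$};
}
\node at (-0.5,0.5) {\small $L$};
\node at (-1.5,0.5) {\small $L$};
\node at (0.5,0.5) {\small $L$};
\node at (5.5,0.5) {\small $R$};
\node at (6.5,0.5) {\small $R$};
\node at (8.5,0.5) {\small $A$};
\node at (9.5,0.5) {\small $A$};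
\node at (10.5,0.5) {\small $A$};
\draw[very thick] (0,0) rectangle (5,1);
\foreach \i/\l in {-2/1,-1/2,0/3,1/1,2/2,3/3,4/1} {
  \draw[|-|] ({2*(\i)+0.08},{0.75+0.8*\l}) -- ({2*(\i)+4.92},{0.75+0.8*\l});
  \node[fill=white,inner sep=1pt] at ({2*(\i)+2.5},{0.75+0.8*\l}) {\scriptsize $W_{\i}$};
}
\end{tikzpicture}
\caption{The case $k=5$, $\ell=3$, $d=2$: positions $-4,\dots,12$ and the windows $W_{-2},\dots,W_4$ of five positions each. The added edge $e$ occupies the thick frame. A block $L$ of size $4$ puts three vertices on $-2,-1,0$ (one of them in $e$), so that $W_{-2}$ and $W_{-1}$ contain three vertices of $L$. A pair $R$ on $5,6$ lies in $W_1$ and $W_2$. The next block $A$ of size $4$ puts three vertices on $8,9,10$ and serves $W_3$ and $W_4$.}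
\label{fig:example}
\end{figure}

All other blocks $A_i$ still have at least three vertices outside $e$, and all other pairs are disjoint from $e$. The remaining windows are divided among them, two consecutive windows per block or pair, and $y$ windows for $Y$. A block $A_i$ responsible for $W_j,W_{j+1}$ uses positions $2j+2,2j+3,2j+4$, and a pair uses $2j+2,2j+3$. All these sets lie in the pairwise disjoint cells $[2j+2,2j+6)$. The set $Y$ is different: responsible for $W_i,\dots,W_j$ it must occupy all of $[2i,2j+5)$. A block $A_{i'}$ just before it would need position $2i$ as well, but a pair just before it uses $2i-2,2i-1$ only. Just after $Y$ we put another pair, on $2j+5,2j+6$ instead of its usual place; it serves $W_{j+1},W_{j+2}$, and the next block starts at position $2j+8$ or later. There are enough pairs, since at most two of the five serve as $L$ or $R$. Finally, at most one vertex of $Y$ lies in $e$, so $Y$ has at least $3+2y=|[2i,2j+5)|$ vertices left. Put all remaining vertices anywhere. All windows other than $W_0$ are now edges of $H_0$.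

\medskip\noindent\textbf{What has to be generalized.} For a block with threshold $t$ we need four numbers: the \emph{size} $q_t$; the \emph{capacity} $M_t$, the largest number of windows that a $q_t$-set can $t$-serve; the \emph{cost} $r_t$, a number of positions sufficient to $t$-serve $M_t$ consecutive windows; and the \emph{slack} $g_t=q_t-r_t$. A block away from $e$ tolerates the loss of $g_t$ vertices to $e$. A block next to $e$ can use some of its lost vertices in place and should tolerate every possible loss up to $t-1$. As there are only two blocks next to $e$, one on each side, we need that at most two blocks lose more than their slack. This will follow because the slack is about half of the threshold.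

\section{Windows and block parameters}\label{sec:windows}

From now on $\ell\ge2$ and $d=k-\ell\ge2$; in particular $k\ge4$. Write
\[
k=\kappa d+\rho,\qquad 1\le\rho\le d .
\]
As $k>d$, we have $\kappa\ge1$, and $\ell=(\kappa-1)d+\rho$. The number $\kappa$ is the largest index distance at which windows still meet, and $\rho$ is the size of this last intersection.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] Let $N\ge2\kappa+2$. Windows at cyclic index distance at least $\kappa$ share at most $\rho$ positions, and windows at distance at least $\kappa+1$ are disjoint.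
\item[(b)] Let $D\ge0$ and $N>3D$. Among any $D+2$ windows, two are at cyclic index distance at least $D+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Windows at cyclic distance $\delta\le N/2$ share $\max(0,k-\delta d)+\max(0,k-(N-\delta)d)$ positions. As $N-\delta\ge N/2\ge\kappa+1$, the second term is $0$ because $(\kappa+1)d\ge k$. The first is at most $k-\kappa d=\rho$ if $\delta\ge\kappa$, and $0$ if $\delta\ge\kappa+1$.

(b) Let $S$ be a set of indices with pairwise cyclic distances at most $D$, and fix $a\in S$. Every element of $S$ is $a+u$ with $u\in[-D,D+1)$. For two such offsets $|u-v|\le2D<N-D$, so cyclic distance at most $D$ forces $|u-v|\le D$. Hence the offsets lie in an interval of $D+1$ integers, and $|S|\le D+1$.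
\end{proof}

\subsection*{How the parameters arise}

We use two thresholds, $t=d+1$ for regular blocks and $t=d$ for special ones. Let $t\in\{d,d+1\}$. The following discussion motivates Definition~\ref{def:params}; what we need of it is proved in Lemmas~\ref{lem:capacity} and~\ref{lem:patterns}.

\emph{The case $\kappa\ge2$.} There are two ways to choose a block. The $\kappa$ windows $W_{-\kappa},\dots,W_{-1}$ have the common part $[-d,\rho)$, so $t$ positions can serve all of them, while $\kappa+1$ windows, two of which share at most $\rho$ positions, require $2t-\rho$. This gives capacity $\kappa$ with slack $(2t-\rho-1)-t=t-\rho-1$ (type~I). Alternatively, the $\kappa+1$ windows $W_{-\kappa-1},\dots,W_{-1}$ can be served at cost $2t-\rho$ by making full use of the $\rho$ positions common to the first and the last, while $\kappa+2$ windows, two of which are disjoint, require $2t$. This gives capacity $\kappa+1$ with slack $\rho-1$ (type~II).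

\emph{The case $\kappa=1$.} Now only adjacent windows meet, and we let a block serve a long chain of $2x$ consecutive windows. One can use all $2x-1$ overlaps fully, at cost $2xt-(2x-1)\rho$, while $2x+1$ windows require $(2x+1)t-2x\rho$; the slack is again $t-\rho-1$ (type~I). Or one can use that $2x+1$ windows include $x+1$ pairwise disjoint ones and require $(x+1)t$; then $2x$ windows can be served at cost $(x+1)t-\rho$, and the slack is again $\rho-1$ (type~II).

In both cases we take the type with the larger slack. For $\kappa=1$ the slack does not depend on $x$, but $x$ matters for a different reason. A regular block that accounts for $M_t$ windows must not have more than about $M_td$ vertices, since there are only $d$ vertices per window in total. For $t=d+1$ and $M_t=2x$, the surplus $M_td-q_t$ is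
\begin{equation}\label{eq:surplus}
2x(\ell-1)-d\ \text{ (type I)},\qquad x(d-1)-d\ \text{ (type II)}.
\end{equation}
Both are positive for $x=2d$, because $\ell\ge2$ and $d\ge2$. For $\ell=1$ the first is negative for every $x$, and this construction breaks down. The few special blocks need no such care, and for them we take $x=1$.

\begin{definition}\label{def:params}
For $t\in\{d,d+1\}$ let $x=1$ if $t=d$ and $x=2d$ if $t=d+1$. Put
\[
w_t:=\min(\rho,t-\rho),\qquad g_t:=t-1-w_t=\max(\rho,t-\rho)-1,
\]
and define $M_t,r_t,q_t$ by the following table.
\begin{center}
\renewcommand{\arraystretch}{1.25}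
\begin{tabular}{l|c|c|c}
 & $M_t$ (capacity) & $r_t$ (cost) & $q_t$ (size)\\ \hline
$\kappa\ge2$, type I: $2\rho\le t$ & $\kappa$ & $t$ & $2t-1-\rho$\\
$\kappa\ge2$, type II: $2\rho>t$ & $\kappa+1$ & $2t-\rho$ & $2t-1$\\
$\kappa=1$, type I: $2\rho\le t$ & $2x$ & $2xt-(2x-1)\rho$ & $(2x+1)t-2x\rho-1$\\
$\kappa=1$, type II: $2\rho>t$ & $2x$ & $(x+1)t-\rho$ & $(x+1)t-1$
\end{tabular}
\end{center}
\end{definition}

In type I we have $g_t=t-\rho-1$ and in type II $g_t=\rho-1$; in all four rows $q_t-r_t=g_t$. Since $1\le\rho\le d$, we have $g_t\ge0$ and $w_t\ge t-d$. Also $q_t\ge r_t\ge1$ and $M_t\ge\kappa$. The number $w_t$ will be the largest number of vertices of $e$ that a block next to $e$ uses in place. The identity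
\begin{equation}\label{eq:wg}
w_t+g_t=t-1
\end{equation}
is what makes such a block tolerate a loss of up to $t-1$ vertices.

The next lemma is the upper bound on capacity.

\begin{lemma}\label{lem:capacity}
Let $n$ be large.
\begin{enumerate}
\item[(a)] If $X\subset\mathbb Z_n$ and $|X|\le q_t$, then $X$ $t$-serves at most $M_t$ windows.
\item[(b)] If $X\subset\mathbb Z_n$ and $|X|\le k+yd-1$, where $y\ge1$ is bounded in terms of $k,\ell$, then at most $y$ windows are contained in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $X$ $t$-serves $M_t+1$ windows.

Let $\kappa\ge2$, type I. By Lemma~\ref{lem:facts}(b) with $D=\kappa-1$, two of these $\kappa+1$ windows are at distance at least $\kappa$, so they share at most $\rho$ positions, and $|X|\ge2t-\rho>q_t$.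

Let $\kappa\ge2$, type II. By Lemma~\ref{lem:facts}(b) with $D=\kappa$, two of these $\kappa+2$ windows are at distance at least $\kappa+1$. They are disjoint, so $|X|\ge2t>q_t$.

Let $\kappa=1$. Then only cyclically adjacent windows meet, in $\rho$ positions, and each position lies in at most two windows because $k\le2d$. Our $2x+1<N$ windows do not exhaust the cycle, so they include at most $2x$ adjacent pairs. Summing $|W\cap X|$ over the $2x+1$ windows counts every position at most twice, and only the positions in the overlaps of adjacent pairs twice. Hence $|X|\ge(2x+1)t-2x\rho$, which exceeds $q_t$ in type I. For type II, cut the cycle at an index that does not occur and order the $2x+1$ windows linearly. Take the first, third, \dots, $(2x+1)$-st of them. Between the indices of any two of these there lies, on one side, the index of a window that was skipped, and on the other side the missing index. So they are at pairwise cyclic distance at least $2$, these $x+1$ windows are pairwise disjoint, and $|X|\ge(x+1)t>q_t$.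

(b) Suppose $y+1$ windows lie in $X$. If $N\ge(y+1)(\kappa+2)$, one of the $y+1$ cyclic gaps between their indices contains at least $\kappa+1$ consecutive missing indices. After a rotation these include $N-\kappa-1,\dots,N-1$. So the windows have indices $0\le i_0<\dots<i_y\le N-\kappa-2$, and they are ordinary intervals in $[0,n)$ since $(N-\kappa-2)d+k\le(N-1)d<n$. For $s\ge1$ all earlier windows end at or before $(i_s-1)d+k$, so the last $d$ positions of $W_{i_s}$ lie in none of them. Thus $|X|\ge k+yd$, a contradiction.
\end{proof}

\section{Patterns}\label{sec:patterns}

We now show that $r_t$ positions suffice to $t$-serve $M_t$ consecutive windows, which we take to be $W_{-M_t},\dots,W_{-1}$. The construction of the cycle needs more precise information: how far the pattern extends on each side, and how many of its positions lie in the next window $W_0$. To keep different blocks apart we shall reserve for the windows $W_i,\dots,W_{i'-1}$ served by one block the cell $[id+\lambda,i'd+\lambda)$, where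
\[
\lambda:=\begin{cases}(\kappa-1)d&\text{if }\kappa\ge2,\\ \ell-1&\text{if }\kappa=1.\end{cases}
\]
The shift $\lambda$ must not be too large, since the pattern may not start to the left of its cell; this is the lower bound in (ii) below. It must not be too small either: a pattern of threshold $d+1$ contains the position $i'd$, and we shall also need that mirror images of patterns do not extend beyond the right end of the cell. What we use is
\begin{equation}\label{eq:lambda}
\lambda\ge1,\qquad 2\lambda\ge\ell,\qquad \lambda\le M_td .
\end{equation}
Indeed, if $\kappa\ge2$, then $\lambda\ge d$ and $\ell=(\kappa-1)d+\rho\le2(\kappa-1)d$, while $M_t\ge\kappa$. If $\kappa=1$, then $\lambda=\ell-1\ge1$ and $2(\ell-1)\ge\ell$ because $\ell\ge2$, while $\ell-1=\rho-1<d$.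

\begin{lemma}\label{lem:patterns}
Let $t\in\{d,d+1\}$ and $M=M_t$. For every integer $s$ with $t-d\le s\le w_t$ there is a set $P_s=P_s^{(t)}\subset\mathbb Z$ such that
\begin{enumerate}
\item[(i)] $|P_s|=r_t$;
\item[(ii)] $P_s\subset[-Md+\lambda,s)$ and $P_s\cap[0,\infty)=[0,s)$;
\item[(iii)] $|P_s\cap W_i|\ge t$ for $-M\le i\le-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
By the definition of $w_t$ we have $0\le s\le\rho$ and $s\le t-\rho$.

\emph{Case $\kappa\ge2$, type I} ($M=\kappa$). Let $P_s=[-(t-s),s)$, a set of $t$ positions. As $t-s\le d$ and $s\le\rho$, it lies in $[-d,\rho)$. For $-\kappa\le i\le-1$ the window $W_i=[id,(i+\kappa)d+\rho)$ contains $[-d,\rho)$. Finally $-Md+\lambda=-d$.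

\emph{Case $\kappa\ge2$, type II} ($M=\kappa+1$). Here $t-\rho<\rho$ and $t-\rho\le d$. Choose $T\subset[-d+\rho,0)$ with $|T|=t-\rho-s$; this is possible since $0\le t-\rho-s\le d-\rho$. Let
\[
P_s=[-d-(t-\rho),\,-d+\rho)\ \cup\ T\ \cup\ [0,s),
\]
of size $t+(t-\rho-s)+s=2t-\rho$. Its lower end is at least $-2d=-Md+\lambda$. The window $W_{-\kappa-1}=[-(\kappa+1)d,-d+\rho)$ contains the first interval, which has $t$ elements. For $-\kappa\le i\le-1$ the window $W_i\supset[-d,\rho)$ contains $[-d,-d+\rho)$, $T$ and $[0,s)$, hence at least $\rho+(t-\rho-s)+s=t$ elements of $P_s$.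

\emph{Case $\kappa=1$} ($\rho=\ell$, $M=2x$). Put $L_i=[id,id+\rho)$ and $C_i=[id+\rho,(i+1)d)$. Then $W_i=L_i\cup C_i\cup L_{i+1}$ and $|C_i|=d-\rho$: the $L_i$ are the overlaps, and the $C_i$ are the positions in one window only. At the right end let $E_R=T\cup[0,s)$ with $T\subset C_{-1}$ and $|T|=t-\rho-s\in[0,d-\rho+1)$. Note that $[0,s)\subset L_0$. At the left end let $E_L$ consist of $C_{-2x}$ and the last $t-d\in\{0,1\}$ positions of $L_{-2x}$. Then $|E_L|=|E_R|=t-\rho$. All elements of $E_L$ are at least $-2xd+\rho-1=-Md+\lambda$, and all other positions used below are at least $-(2x-1)d\ge-Md+\lambda$. So (ii) will hold.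

Type I. Choose $C'_{-i}\subset C_{-i}$ with $|C'_{-i}|=t-2\rho$ for $2\le i\le2x-1$; this is possible since $2\rho\le t$ and $t-\rho\le d$. Let
\[
P_s=E_L\cup E_R\cup\bigcup_{i=1}^{2x-1}L_{-i}\ \cup\ \bigcup_{i=2}^{2x-1}C'_{-i}.
\]
Then $W_{-1}$ contains $L_{-1}\cup E_R$, that is, $\rho+(t-\rho)=t$ elements; $W_{-2x}$ contains $E_L\cup L_{-2x+1}$, again $t$ elements; and for $2\le i\le2x-1$ the window $W_{-i}$ contains $L_{-i}\cup C'_{-i}\cup L_{-i+1}$, with $2\rho+(t-2\rho)=t$ elements. The size is $2(t-\rho)+(2x-1)\rho+(2x-2)(t-2\rho)=2xt-(2x-1)\rho=r_t$.

Type II. Choose $L'_{-i}\subset L_{-i}$ with $|L'_{-i}|=t-\rho<\rho$ for even $i$ with $2\le i\le2x-2$, and let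
\[
P_s=E_L\cup E_R\cup\bigcup_{\substack{1\le i\le2x-1\\ i\text{ odd}}}L_{-i}\ \cup\ \bigcup_{\substack{2\le i\le2x-2\\ i\text{ even}}}L'_{-i}.
\]
The windows $W_{-1}$ and $W_{-2x}$ contain $t$ elements as before, because $L_{-1}$ and $L_{-2x+1}$ are used fully. For $2\le i\le2x-1$ one of $i,i-1$ is odd in $[1,2x)$ and the other is even in $[2,2x-1)$, so $W_{-i}\supset L_{-i}\cup L_{-i+1}$ contains at least $\rho+(t-\rho)=t$ elements of $P_s$. The size is $2(t-\rho)+x\rho+(x-1)(t-\rho)=(x+1)t-\rho=r_t$.
\end{proof}

\subsection*{Mirror images}
Let $\varphi(v)=k-1-v$. Then $\varphi(W_i)=W_{-i}$, so $\overline P_s:=\varphi(P_s)$ $t$-serves $W_1,\dots,W_{M_t}$. Moreover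
\begin{equation}\label{eq:mirror}
\overline P_s\cap(-\infty,k)=[k-s,k),\qquad \overline P_s\subset[k-s,\,(M_t+1)d+\lambda).
\end{equation}
Indeed, by (ii) the largest element of $\overline P_s$ is at most $k-1+M_td-\lambda=(M_t+1)d+(\ell-1-\lambda)$, and $\ell-1-\lambda<\lambda$ by \eqref{eq:lambda}.

\section{The hypergraph $H_0$}\label{sec:H0}

We abbreviate
\[
M=M_{d+1},\quad q=q_{d+1},\quad g=g_{d+1},\qquad M'=M_d,\quad z=q_d,\quad h=g_d .
\]
The blocks must account for exactly $N-1$ windows. As this number need not be a sum of capacities, a set $Y$ absorbs the remainder: write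
\[
N-1=mM+kM'+y,\qquad 1\le y\le M,
\]
and partition the vertex set $V$, $|V|=n$, into \emph{regular blocks} $A_1,\dots,A_m$ of size $q$, \emph{special blocks} $Z_1,\dots,Z_k$ of size $z$, a set $Y$ of size $k+yd-1$, and a set $U$ of the remaining vertices, called \emph{singles}.

\begin{lemma}\label{lem:feasible}
For large $n$ such a partition exists.
\end{lemma}

\begin{proof}
Put $\sigma=dM-q$ and $\sigma'=dM'-z$. Since $n=dN=d(mM+kM'+y+1)$, we need
\[
|U|=d(mM+kM'+y+1)-mq-kz-(k+yd-1)=m\sigma+k\sigma'+1-\ell\ \ge\ 0 .
\]
If $\kappa\ge2$, then, inserting $t=d+1$ in the table, $\sigma=\kappa d-(2d+1-\rho)=(\kappa-2)d+\rho-1\ge0$ in type I and $\sigma=(\kappa+1)d-(2d+1)=(\kappa-1)d-1>0$ in type II. With $t=d$ we get $\sigma'=\kappa d-(2d-1-\rho)=(\kappa-2)d+\rho+1\ge2$ in type I and $\sigma'=(\kappa+1)d-(2d-1)=(\kappa-1)d+1\ge2$ in type II. (The types for the two values of $t$ may differ.) So $|U|\ge2k+1-\ell>0$.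

If $\kappa=1$, then $M=4d$, and as in \eqref{eq:surplus} with $x=2d$,
\[
\sigma=4d^2-(4d^2+5d-4d\ell)=d(4\ell-5)>0\quad\text{or}\quad \sigma=4d^2-(2d^2+3d)=d(2d-3)>0
\]
in type I and type II, respectively. As $\sigma'$ is bounded and $m\to\infty$ with $n$, $|U|\ge0$ for large $n$.
\end{proof}

\begin{definition}
$H_0$ is the $k$-graph on $V$ consisting of all $k$-sets $f$ with $|f\cap A_i|\ge d+1$ for some $i$, or $|f\cap Z_j|\ge d$ for some $j$, or $f\subset Y$.
\end{definition}

\begin{lemma}\label{lem:nonham}
For large $n$, $H_0$ is not $\ell$-Hamiltonian.
\end{lemma}

\begin{proof}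
Place $V$ on $\mathbb Z_n$ in any way. By Lemma~\ref{lem:capacity}, at most $M$ windows have at least $d+1$ vertices in a given $A_i$, at most $M'$ windows have at least $d$ vertices in a given $Z_j$, and at most $y$ windows lie in $Y$. So at most $mM+kM'+y=N-1$ of the $N$ windows are edges of $H_0$.
\end{proof}

\section{Adding a spread-out set}\label{sec:add}

The \emph{units} are the regular blocks and the singles. For a $k$-set $e\subset V$ let $c(e)$ be the number of units that $e$ meets, that is, the number of regular blocks meeting $e$ plus $|e\cap U|$.

\begin{lemma}\label{lem:spread}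
Let $n$ be large. If $c(e)\ge\ell+1$, then $e\notin H_0$ and $H_0+e$ is $\ell$-Hamiltonian.
\end{lemma}

The rest of this section proves the lemma. Let $a_i=|e\cap A_i|$, $b_j=|e\cap Z_j|$, $b_Y=|e\cap Y|$. Counting the vertices of $e$ gives $k-c(e)=\sum_i\max(0,a_i-1)+\sum_jb_j+b_Y$, so the hypothesis says
\begin{equation}\label{eq:excess}
\sum_i\max(0,a_i-1)+\sum_jb_j+b_Y\le d-1 .
\end{equation}
In particular $a_i\le d$, $b_j\le d-1$ and $b_Y\le d-1<k$, and hence $e\notin H_0$. We put $e$ on $W_0$ and have to arrange the other vertices so that $W_1,\dots,W_{N-1}$ become edges of $H_0$. Since the bound of Lemma~\ref{lem:nonham} leaves no room, every block must work at full capacity. We proceed in four steps: choose the two blocks next to $e$, fix the order of the blocks, assign positions to them, and check that each block has enough vertices outside $e$.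

\subsection*{Step 1: the blocks next to $e$}

A block that is not next to $e$ must not lose more than its slack. We show that the two blocks next to $e$ can be chosen so that this holds for all others. By definition, $g=\max(\rho,d+1-\rho)-1$ and $h=\max(\rho,d-\rho)-1$, so
\begin{equation}\label{eq:slack}
g\ge\frac{d-1}2,\qquad h\ge\frac d2-1,\qquad h\ge0 .
\end{equation}
Call a regular block $A_i$ \emph{critical} if $a_i\ge g+1$, and let $\nu$ be the number of critical blocks. Each of them contributes at least $g$ to \eqref{eq:excess}. Three critical blocks would give $\frac32(d-1)\le3g\le d-1$, which is impossible because $d\ge2$. So $\nu\le2$. (For $d=1$ the definitions would give $g=0$, every regular block meeting $e$ would be critical, and there could be many of them.)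

Let the two \emph{adjacent} blocks be the $\nu$ critical blocks together with $2-\nu$ special blocks having the largest values $b_j$. By construction every non-adjacent regular block has $a_i\le g$. We claim that every non-adjacent special block has $b_j\le h$.
\begin{itemize}
\item If $\nu=0$, then $b_j$ is at most the third largest of the $b$'s, so $b_j\le\frac{d-1}3$ by \eqref{eq:excess}.
\item If $\nu=1$, then $\sum b\le d-1-g\le\frac{d-1}2$, and $b_j$ is at most the second largest, so $b_j\le\frac{d-1}4$.
\item If $\nu=2$, then $\sum b\le d-1-2g\le0$.
\end{itemize}
So $b_j\le\lfloor\frac{d-1}3\rfloor$ in all cases. For $d=2,3$ this is $0\le h$. For $d\ge4$ we have $\frac{d-1}3\le\frac d2-1\le h$.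

\subsection*{Step 2: the order of the blocks}

Let $e$ occupy $W_0=[0,k)$. We divide the windows $W_1,\dots,W_{N-1}$ into \emph{runs} of consecutive windows, one run of length $M$ for each regular block, one of length $M'$ for each special block, and one of length $y$ for $Y$. The total length is $mM+kM'+y=N-1$, as it should be. From left to right the order is as follows.
\begin{itemize}
\item First, starting at $W_1$, the run of one adjacent block, which we call $R$.
\item Then, in any order, the runs of all non-adjacent blocks and of $Y$, except that some non-adjacent special block $Z_P$, then $Y$, then another non-adjacent special block $Z_{P'}$ stand consecutively. There are two such special blocks because $k\ge4$ and at most two special blocks are adjacent.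
\item Finally, ending at $W_{N-1}$, the run of the other adjacent block, which we call $L$.
\end{itemize}

\subsection*{Step 3: positions}

To each run we assign positions that are to be filled with vertices of its block. Throughout, $t=d+1$ for a regular and $t=d$ for a special block, and $P_s$ is the pattern of Lemma~\ref{lem:patterns} for this $t$.

\emph{Ordinary runs.} These are the runs of all non-adjacent blocks except $Z_{P'}$. If the run consists of the windows with indices $i,\dots,i'-1$, where $i'=i+M_t$, assign the set $i'd+P_{t-d}$. This pattern is available since $t-d\le w_t$. By Lemma~\ref{lem:patterns} each window of the run is $t$-served. By (ii) the set lies in $[id+\lambda,\,i'd+t-d)$. Since $t-d\le1\le\lambda$, it lies in the \emph{cell} $[id+\lambda,i'd+\lambda)$ of the run. If $t=d$, it even lies in $[id+\lambda,i'd)$.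

\emph{The triple $Z_P,Y,Z_{P'}$.} Let $Y$ be responsible for the windows $W_i,\dots,W_j$ with $j=i+y-1$. Assign to it all positions of these windows, $[id,jd+k)$, which are $k+(y-1)d$ in number. The interval $[id,jd+k)$ cannot be shared. The preceding special block $Z_P$ has an ordinary run, so its set lies in $[i_0d+\lambda,id)$, where $i_0=i-M'$ is the first index of its run; this is why a special block precedes $Y$. For $Z_{P'}$, whose run is $W_{j+1},\dots,W_{j+M'}$, we use a mirror image, so as to start only after $Y$ has ended: assign $jd+\overline P_0$ with $t=d$. It $d$-serves the windows of the run, and by \eqref{eq:mirror} it lies in $[jd+k,i_0'd+\lambda)$, where $i_0'=j+M'+1$ is the first index after the run.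

\emph{The block $L$.} Let $b=|e\cap L|$ and $s=\min(b,w_t)$, and assign $P_s$, taken modulo $n$; it $t$-serves $W_{-M_t},\dots,W_{-1}$, the run of $L$. The pattern is available: we have $s\ge t-d$ because $w_t\ge t-d$ and $b\ge t-d$. The latter is trivial for special $L$, and for critical $L$ it holds as $b\ge g+1\ge1$. By (ii), $P_s$ occupies $[0,s)$ inside $W_0$, and outside $W_0$ it lies in $[(N-M_t)d+\lambda,n)$.

\emph{The block $R$.} Likewise let $s'=\min(|e\cap R|,w_t)$ and assign $\overline P_{s'}$, which $t$-serves $W_1,\dots,W_{M_t}$. By \eqref{eq:mirror} it occupies $[k-s',k)$ inside $W_0$, and outside $W_0$ it lies in $[k,(M_t+1)d+\lambda)$.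

\medskip\noindent\emph{The assigned sets are pairwise disjoint.} Each ordinary run other than that of $Z_P$ has its set in its cell. Consider the triple, whose windows have indices $i_0,\dots,i_0'-1$. Its three parts lie in
\[
[i_0d+\lambda,\,id),\qquad[id,\,jd+k),\qquad[jd+k,\,i_0'd+\lambda).
\]
These are consecutive intervals, since $i_0d+\lambda\le id$ by $\lambda\le M'd$, and $jd+k\le i_0'd+\lambda$ by $k\le(\kappa+1)d\le(M'+1)d$. Hence the three parts are disjoint and lie in $[i_0d+\lambda,i_0'd+\lambda)$, which we call the cell of the triple. All these cells, one for each ordinary run other than that of $Z_P$ and one for the triple, are pairwise disjoint.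

Let $i_1$ be the first index after the run of $R$, and $i_2$ the first index of the run of $L$. The cells lie in $[i_1d+\lambda,i_2d+\lambda)$, whereas outside $W_0$ the set of $R$ lies in $[k,i_1d+\lambda)$ and that of $L$ in $[i_2d+\lambda,n)$. The cells avoid $W_0$ because $i_1d+\lambda\ge(\kappa+1)d\ge k$ (as $i_1=M_t+1\ge\kappa+1$ for the threshold $t$ of $R$) and $i_2d+\lambda\le n$ (as $\lambda\le M_td$ for the threshold $t$ of $L$). Inside $W_0$, only $L$ and $R$ have positions, and $[0,s)$ and $[k-s',k)$ are disjoint because $s,s'\le\rho\le d$ and $k\ge d+\rho$.

\subsection*{Step 4: enough vertices}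

The positions of $W_0$ are filled with the vertices of $e$: put $s\le|e\cap L|$ vertices of $e\cap L$ on $[0,s)$, put $s'\le|e\cap R|$ vertices of $e\cap R$ on $[k-s',k)$, and the rest of $e$ arbitrarily on the rest of $W_0$. Every assigned position outside $W_0$ has to be filled with a vertex of the right block outside $e$.
\begin{itemize}
\item A non-adjacent block $B$ needs $r_t=q_t-g_t$ such vertices. By Step 1 we have $|e\cap B|\le g_t$, so it has at least $q_t-g_t$.
\item $Y$ needs $k+(y-1)d$ and has $k+yd-1-b_Y\ge k+(y-1)d$, since $b_Y\le d-1$.
\item $L$ needs $r_t-s$ and has $q_t-b$, so we must check $b-s\le g_t$. If $s=b$, this holds since $g_t\ge0$. If $s=w_t$, then $b-s\le t-1-w_t=g_t$ by \eqref{eq:wg}, where $b\le t-1$ was noted after \eqref{eq:excess}. The same applies to $R$.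
\end{itemize}
Put all remaining vertices arbitrarily on the remaining positions. Now $W_0=e$, and every other window has at least $d+1$ vertices in a regular block, or at least $d$ vertices in a special block, or lies in $Y$. So it is an edge of $H_0$, and $H_0+e$ is $\ell$-Hamiltonian. This proves Lemma~\ref{lem:spread}.\qed

\section{Proof of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $n$ be large and let $H_0$ be as in Section~\ref{sec:H0}; by Lemma~\ref{lem:nonham} it is not $\ell$-Hamiltonian. Let $H\supseteq H_0$ be any $\ell$-Hamiltonian saturated $k$-graph on $V$. If some edge $e$ of $H$ had $c(e)\ge\ell+1$, then $H\supseteq H_0+e$ would be $\ell$-Hamiltonian by Lemma~\ref{lem:spread}, a contradiction. So every edge $e$ of $H$ has $c(e)\le\ell$; that is, it lies in the union of the core $Y\cup Z_1\cup\dots\cup Z_k$ and at most $\ell$ units. Each unit has at most $q$ vertices, and the core has at most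
\[
s_0:=kz+k+Md-1
\]
vertices; $q$ and $s_0$ depend only on $k$ and $\ell$. The number $m+|U|$ of units is at most $n$, and it is at least $\ell$ for large $n$ because $m\to\infty$. Hence
\[
|H|\le\binom{m+|U|}\ell\binom{\ell q+s_0}k\le\binom{\ell q+s_0}k\binom n\ell .
\]
Such an $H$ exists: take a maximal non-$\ell$-Hamiltonian $k$-graph on $V$ containing $H_0$. It is saturated by maximality. This gives the upper bound for $\mathrm{sat}(n,k,\ell)$, and the lower bound is Proposition~\ref{prop:lower}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $2\le\ell\le k-2$ this is Theorem~\ref{thm:strong}. For $\ell=1$ it is the theorem of Clark and Entringer if $k=2$, and the result quoted from \cite{HS} if $k\ge3$. For $\ell=k-1$ it is the known bound $\mathrm{sat}(n,k,k-1)=\Theta(n^{k-1})$ quoted in Section~\ref{sec:intro}.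
\end{proof}

\begin{thebibliography}{9}
\bibitem{HS} \emph{Hamilton Saturated Hypergraphs of Essentially Minimum Size}, \texttt{https://www.combinatorics.org/ojs/index.php/eljc/article/download/v20i2p25/pdf}.
\end{thebibliography}

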